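# A path of simplices: geometric genus, Milnor number and multiplicity of weighted homogeneous singularities

Notation used throughout: $n$ is the dimension, $N=n+1$, $x_+=\max(x,0)$, $\mathbb Z_{>0}=\{1,2,\dots\}$. Weights are written $w_0,\dots,w_n>0$, and $a_i=1/w_i$.

## 1. A simplex that grows out of the regular one

Let $d\ge 2$ be an integer, and take real weights $w_0,\dots,w_n\in(0,1/d]$, numbered so that $w_n$ is the smallest. The simplex $\{x\ge 0:\sum w_ix_i\le 1\}$ has intercepts $a_i\ge d$ on the axes, so it contains the regular simplex whose intercepts all equal $d$. We move from the regular simplex to the given one. For $t\in[d,a_n]$ put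
$$w_i(t)=\max(w_i,1/t).$$
The intercepts are $\min(a_i,t)$: they all start at $d$, grow together at unit speed, and each stops when it reaches its target $a_i$. The last one, $a_n$, moves until the end, so $w_n(t)=1/t$ for all $t$. Along this path we follow two functions:
$$M(t)=\prod_{i=0}^n\Big(\frac1{w_i(t)}-1\Big),\qquad Q(t)=N!\sum_{\nu\in\mathbb Z_{>0}^{n}}t\Big(1-\sum_{i=0}^{n-1}\nu_iw_i(t)\Big)_+ .$$

The function $Q$ is almost $N!$ times a lattice point count. For a fixed column $(\nu_0,\dots,\nu_{n-1})$ with $\sigma=1-\sum_{i<n}\nu_iw_i(t)\ge0$, the number of $\nu_n\ge1$ with $\nu_n/t\le\sigma$ is $\lfloor t\sigma\rfloor$, and $Q$ uses $t\sigma$ instead. So $Q$ has three properties.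

* It is continuous in $t$, while the count jumps.
* At $t=d$ all numbers $t\sigma=d-\sum\nu_i$ are integers, so nothing is lost: $Q(d)=N!\,\#\{\nu\in\mathbb Z_{>0}^N:\sum\nu_i\le d\}=N!\binom dN=d(d-1)\cdots(d-n)$.
* At $t=a_n$ it overcounts: $Q(a_n)\ge N!\,P$, where $P=\#\{\nu\in\mathbb Z_{>0}^N:\sum\nu_iw_i\le1\}$.

Also $M(d)=(d-1)^N$ and $M(a_n)=\prod(a_i-1)$. Hence, **if** $Q'<M'$ almost everywhere, integration gives
$$N!\,P\le Q(a_n)\le Q(d)+M(a_n)-M(d)=\prod_i(a_i-1)-(d-1)^N+d(d-1)\cdots(d-n).$$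

**Example.** Let $n=3$, $d=4$, weights $(\frac14,\frac14,\frac14,\frac18)$. Only the last weight moves, and for $4\le t\le 8$ only the column $\nu=(1,1,1)$ contributes. So $Q(t)=24\,t\cdot\frac14=6t$ and $M(t)=27(t-1)$. Here $Q'=6<27=M'$, $Q(4)=24=4\cdot3\cdot2\cdot1$, and $Q(8)=48$. Directly: $2\nu_0+2\nu_1+2\nu_2+\nu_3\le 8$ has the two positive solutions $(1,1,1,1)$ and $(1,1,1,2)$, so $N!P=48$. The inequality reads $48\le 189-81+24=132$.

This construction is designed for an inequality in singularity theory, in which $P$ is a geometric genus, $\prod(a_i-1)$ a Milnor number and $d$ a multiplicity. For some singularities a weight exceeds $1/d$, and then the path must be changed; this happens in Sections 4 and 5.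

## 2. The inequality for weighted homogeneous singularities

Let $n\ge2$ and let $f:(\mathbb C^{n+1},0)\to(\mathbb C,0)$ be a polynomial germ.

**Definitions.** The germ $f$ is *non-degenerate* if it has an isolated critical point at $0$. It is *weighted homogeneous* if there are positive rational weights $w_0,\dots,w_n$ with $\sum w_ik_i=1$ for every monomial $x_0^{k_0}\cdots x_n^{k_n}$ occurring in $f$. Write $V=f^{-1}(0)$, and

* $\mu(f)$ for the Milnor number, the dimension of $\mathbb C\{x\}/(\partial_0f,\dots,\partial_nf)$;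
* $v(f)$ for the multiplicity, the lowest total degree of a monomial in $f$;
* $p_g(f)=\dim H^{n-1}(\tilde V,\mathcal O_{\tilde V})$ for the geometric genus, where $\pi:(\tilde V,E)\to(V,0)$ is a (minimal) resolution with exceptional set $E=\pi^{-1}(0)$. That is, $\tilde V\setminus E\to V\setminus\{0\}$ is an analytic isomorphism, and $\pi^{-1}(V\setminus\{0\})$ is dense in $\tilde V$.

We say that *$V$ is defined by a homogeneous polynomial* if $f$ becomes homogeneous after an analytic change of coordinates at $0$ and multiplication by a unit.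

**Example.** The polynomial $f=x_0x_1+x_1^3+x_2^2+x_3^2$ is weighted homogeneous with weights $(\frac23,\frac13,\frac12,\frac12)$ and is not homogeneous. But its Hessian at $0$ is non-degenerate, so by the Morse lemma $V$ is defined by a quadratic form. "Homogeneous" in the equality statement below has to be read in this sense.

**Theorem 1 (Yau's conjecture).** Let $n\ge2$ and let $f$ be non-degenerate weighted homogeneous. Then
$$N!\,p_g(f)\le\mu(f)-(v(f)-1)^N+v(f)(v(f)-1)\cdots(v(f)-n),\tag{1}$$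
with equality if and only if $V$ is defined by a homogeneous polynomial.

For $n=2$ we have $-(v-1)^3+v(v-1)(v-2)=(v-1)\big(-(v-1)^2+v^2-2v\big)=-(v-1)$. So (1) reads $6p_g\le\mu-v+1$, and this case, with its equality statement, is the theorem of Xu and Yau, which we take as given. From now on we prove the case $n\ge3$.

**Facts used**, for $f$ non-degenerate weighted homogeneous.

* **(F1)** (Milnor–Orlik, Topology 9 (1970)) $\mu(f)=\prod_i(1/w_i-1)$.
* **(F2)** (Merle–Teissier, LNM 777; K. Watanabe, Math. Ann. 250 (1980); M. Saito, Proc. Symp. Pure Math. 40 (1983)) For $n\ge2$, $p_g(f)=\#\{\nu\in\mathbb Z_{>0}^N:\sum\nu_iw_i\le1\}$.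
* **(F3)** $\mu(f)=\tau(f)$, where the Tjurina number $\tau(f)=\dim\mathbb C\{x\}/(f,\partial_0f,\dots,\partial_nf)$ depends only on the germ $V$. Indeed $f=\sum w_ix_i\partial_if$ lies in the Jacobian ideal. Also $\mu=1$ iff $f$ is Morse: $\mu=1$ means that the $\partial_if$ generate the maximal ideal, i.e. that the Hessian at $0$ is invertible.

**Examples.** For $f=x_0^4+x_1^4+x_2^4+x_3^8$ we get $\mu=27\cdot7=189$, $v=4$, $p_g=2$, the case computed in Section 1. For $f=x_0^2x_1+x_1^5+x_2^5+x_3^5$ the weights are $(\frac25,\frac15,\frac15,\frac15)$. The critical point is isolated, since $x_0x_1=0$ and $x_0^2+5x_1^4=0$ force $x_0=x_1=0$. Here $\mu=\frac32\cdot4^3=96$ and $v=3$. The condition $2\nu_0+\nu_1+\nu_2+\nu_3\le5$ has the single positive solution $(1,1,1,1)$, so $p_g=1$. Inequality (1) reads $24\le96-16+0=80$. This $f$ has a weight $\frac25>\frac13=1/v$; we return to it.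

**Equality when $V$ is defined by a homogeneous polynomial.** This settles one direction of the equality statement. Suppose $V$ is defined by a homogeneous $g$ of degree $e$. Multiplicity is unchanged by coordinate changes and units, so $e=v(f)\ge2$. By Euler's formula $dg=0$ implies $g=0$. So critical points of $g$ lie in $\{g=0,\,dg=0\}$, which corresponds to $\{f=0,\,df=0\}=\{0\}$; hence $g$ has an isolated critical point. By (F3) and (F1), $\mu(f)=\tau(f)=\tau(g)=\mu(g)=(e-1)^N$. By (F2) for $g$, with weights $1/e$, $p_g=\#\{\nu\in\mathbb Z_{>0}^N:\sum\nu_i\le e\}=\binom eN$, so $N!\,p_g=e(e-1)\cdots(e-n)$. Thus both sides of (1) equal $e(e-1)\cdots(e-n)$.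

It remains to prove, for $n\ge3$, the inequality, and that equality implies that $V$ is defined by a homogeneous polynomial.

## 3. Volume and midpoint bounds, and what they lose

A direct bound on $P$ starts from cubes: each positive lattice point $\nu$ in the simplex owns the unit cube with upper corner $\nu$, which lies in the simplex. So $P$ is at most the volume, $N!\,P\le\prod a_i$. This is too weak already for the regular simplex, where it gives $d^N$ and we need $d(d-1)\cdots(d-n)$. A better tool is the following.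

**Lemma 1 (midpoint bound).** Let $h:\mathbb R\to[0,\infty)$ be convex with $h=0$ on $(-\infty,0]$, and let $\omega>0$. Then
$$\sum_{\nu\ge1}h(\theta-\nu\omega)\le\frac1\omega\int_{-\infty}^{\theta-\omega/2}h .$$
Consequently, for an integer $e\ge1$, a finite set $J$ and $\omega_j>0$ $(j\in J)$,
$$\sum_{\nu\in\mathbb Z_{>0}^J}\Big(\theta-\sum_J\nu_j\omega_j\Big)_+^e\le\frac{e!}{(e+|J|)!}\prod_J\omega_j^{-1}\Big(\theta-\tfrac12\sum_J\omega_j\Big)_+^{e+|J|}.$$

*Proof.* By convexity $h(c)\le\frac12\big(h(c+s)+h(c-s)\big)$; averaging over $0\le s\le\omega/2$ gives $h(c)\le\frac1\omega\int_{c-\omega/2}^{c+\omega/2}h$. Sum over $c=\theta-\nu\omega$, $\nu\ge1$: the intervals $[c-\omega/2,c+\omega/2]$ tile $(-\infty,\theta-\omega/2]$. For the second claim take $h(s)=s_+^e$, for which $\int_{-\infty}^xs_+^e\,ds=\frac{x_+^{e+1}}{e+1}$. One summation raises the exponent by one, divides by $e+1$ and by $\omega_j$, and lowers $\theta$ by $\omega_j/2$. Iterate over $J$. $\square$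

Apply this to the columns: $P\le\sum_{\nu\in\mathbb Z^n_{>0}}a_n\big(1-\sum_{i<n}\nu_iw_i\big)_+$, so with $e=1$, $|J|=n$,
$$N!\,P\le\prod_ia_i\cdot\Big(1-\tfrac12\sum_{i<n}w_i\Big)_+^N .$$
On the regular simplex with $d>n$ the right side is $(d-\frac n2)^N$. The numbers $d,d-1,\dots,d-n$ have mean $d-\frac n2$, so by the inequality of arithmetic and geometric means $(d-\frac n2)^N>d(d-1)\cdots(d-n)$. For $n=3$, $d=4$ this is $2.5^4\approx39.06$ against $24$. So the direct use of Lemma 1 breaks at the regular simplex, where (1) is an equality and no loss is allowed.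

The path of Section 1 avoids this. The regular simplex is counted exactly, as $Q(d)$, and Lemma 1 will be applied only to $Q'$, where the inequality to be proved is strict.

## 4. Weights above $1/d$, and why the path needs partners

Let $w_0$ be the largest weight of $f$. We will see that $v(f)=\lceil a_0\rceil=:d$. So if $a_0$ is not an integer, then $w_0>1/d$. The inequality of Section 1 is then false for general real weights: for $(\frac25,\frac13,\frac13,\frac13)$, with $d=\lceil 5/2\rceil=3$, we have $\sum w_i>1$, so $P=0$, while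
$$\prod(a_i-1)-(d-1)^4+d(d-1)(d-2)(d-3)=\tfrac32\cdot 8-16+0=-4 .$$
Something about singularities has to enter. In the example $x_0^2x_1+x_1^5+\cdots$, the large weight $\frac25$ comes with the small weight $w_1=1-2w_0=\frac15$, and $(a_0-1)(a_1-1)=\frac32\cdot4=6$ exceeds the value $2\cdot2=4$ of the regular simplex. We show that each large weight has its own small partner. This is the content of condition (C2) below.

**Theorem 2 (lattice points, real weights).** Let $n\ge3$, let $d\ge2$ be an integer, let $w_0,\dots,w_n>0$ be real, and put $P=\#\{\nu\in\mathbb Z_{>0}^N:\sum\nu_iw_i\le1\}$. Assume one of: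

* **(C1)** $w_i\le1/d$ for all $i$; if $n=3$, assume also $\max_iw_i=1/d$.
* **(C2)** $d\ge3$, and with $k=d-1$: the set $B=\{i:w_i>1/d\}$ is nonempty, $w_i<1/k$ for $i\in B$, and there is an injection $\ell:B\to B^c$ with $w_{\ell(i)}\le1-kw_i$ for all $i\in B$.

Then
$$N!\,P\le\prod_i(a_i-1)-(d-1)^N+d(d-1)\cdots(d-n),$$
with equality if and only if all $w_i=1/d$.

**Lemma 2 (restriction to a coordinate subspace).** Let $f$ be non-degenerate, and let $I$ be a nonempty set of indices such that no monomial of $f$ involves only variables $x_i$, $i\in I$. Then there are at least $|I|$ indices $l\notin I$ such that $f$ contains a monomial $x^Kx_l$ with $\operatorname{supp}K\subset I$.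

*Proof.* On $\mathbb C^I=\{x_j=0,\ j\notin I\}$ we have $f\equiv0$, hence $\partial_if\equiv0$ for $i\in I$. The critical points of $f$ in $\mathbb C^I$ are thus the common zeros of the functions $\partial_lf|_{\mathbb C^I}$, $l\notin I$, all of which vanish at $0$. If fewer than $|I|$ of them were not identically zero, the common zero set would have positive dimension at $0$, contradicting isolatedness. So at least $|I|$ of them are not identically zero, and a monomial of $f$ survives in $\partial_lf|_{\mathbb C^I}$ exactly when it has the form $x^Kx_l$ with $\operatorname{supp}K\subset I$. $\square$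

Since $f$ has no constant and no linear terms, $K\ne0$ always.

### Reduction of Theorem 1 ($n\ge3$) to Theorem 2

**Step 1: the multiplicity.** *We show $v(f)=\lceil a_0\rceil$.* A monomial of total degree $D$ satisfies $1\le w_0D$, so $v\ge\lceil a_0\rceil$. By Lemma 2 with $I=\{0\}$, $f$ contains either a power $x_0^K$, and then $a_0=K$ and $v=K$; or a monomial $x_0^Kx_l$ with $K\ge1$, $Kw_0+w_l=1$ and $0<w_l\le w_0$. In the second case $K<a_0\le K+1$ and the monomial has degree $K+1=\lceil a_0\rceil$. In both cases $v=\lceil a_0\rceil=:d$, and $d\ge2$ since $0$ is critical.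

**Step 2: the case $a_0=d$.** All $w_i\le w_0=1/d$, so (C1) holds with $\max w_i=1/d$. Theorem 2 with (F1) and (F2) is the inequality (1). Equality forces all $w_i=1/d$, and then $f$ itself is homogeneous.

**Step 3: the case $d=2$, $a_0<2$.** *Here (1) is checked directly.* Since $a_0$ is not an integer, Step 1 gives a monomial $x_0x_l$ with $l\ne0$. So $w_0+w_l=1$, hence $\sum w_i>1$ and $p_g=0$ by (F2). As $v=2$ and $n\ge2$, the right side of (1) is $\mu-1+0\ge0$. It vanishes iff $\mu=1$, i.e. iff $f$ is Morse, and then $f$ is equivalent to a homogeneous quadratic form.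

**Step 4: the case $d\ge3$, $k=d-1<a_0<d$.** *We verify (C2).* Let $B=\{i:w_i>1/d\}$; it contains $0$. All weights are $\le w_0<1/k$. Let $\emptyset\ne I\subset B$; weights with index in $I$ lie in $(1/d,1/k)$.

A monomial of degree $D$ in the variables $x_I$ alone would give $D/d<1<D/k$, i.e. $k<D<k+1$, which is impossible. So Lemma 2 applies to $I$.

Let $x^Kx_l$ be a monomial with $\operatorname{supp}K\subset I$, $l\notin I$, and $D=|K|$. Then $\sum K_iw_i=1-w_l\in(1-\frac1k,1)$. So $D/k>1-\frac1k$ gives $D>k-1$, and $D/d<1$ gives $D<k+1$; hence $D=k$. Therefore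
$$w_l=1-\sum K_iw_i\le1-k\min_Iw_i<1-\frac kd=\frac1d,$$
so $l\in B^c$.

Order $B=\{b_1,\dots,b_p\}$ with $w_{b_1}\ge\dots\ge w_{b_p}$. Taking $I=\{b_1,\dots,b_r\}$, we get at least $r$ indices $l\in B^c$ with $w_l\le1-kw_{b_r}$. Let $l_1,l_2,\dots$ list $B^c$ by increasing weight. Then $w_{l_r}\le1-kw_{b_r}$ for every $r\le p$, so $\ell(b_r)=l_r$ is the required injection. Theorem 2 gives (1), with strict inequality because $w_0\ne1/d$.

So Theorem 1 for $n\ge3$ follows from Theorem 2, and everything from here on concerns real weights only.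

## 5. The path with locked pairs

Assume (C1) or (C2), with $B=\emptyset$ under (C1). Number the indices so that $w_n=\min w_i$. Then $n\notin B$, because some weight is $\le1/d$. Put $E=\{0,\dots,n-1\}$ and $t_1=a_n\ge d$.

The small weights move as in Section 1. A large weight must increase from $1/d$ to its value $w_i>1/d$, which makes its factor in $M$ decrease. To compensate, we tie it to its partner $l=\ell(i)$ by keeping $k\,w_i(t)+w_l(t)=1$ until $w_i(t)$ has reached $w_i$. For $t\in[d,t_1]$ put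
$$w_i(t)=\max\big(w_i,\tfrac1t\big)\ (i\notin B),\qquad w_i(t)=\min\big(w_i,\tfrac1k(1-\tfrac1t)\big)\ (i\in B).$$

For $i\in B$, the moving part is in force exactly for $t\le s_i:=\frac1{1-kw_i}$. Since $w_i>\frac1d=\frac1k(1-\frac1d)$, we have $s_i>d$. The condition $w_{\ell(i)}\le1-kw_i$ says exactly $s_i\le a_{\ell(i)}$. So **as long as $w_i(t)$ moves, its partner moves too**, with $w_{\ell(i)}(t)=1/t$; and $s_i\le t_1$.

**Step 1: endpoints and bounds.** *We check that the path joins the right simplices.* We have $w_i(d)=1/d$ for all $i$, $w_i(t_1)=w_i$ for all $i$, and $w_n(t)=1/t$. For all $i,t$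
$$\tfrac1t\le w_i(t)\le\tfrac12.\tag{2}$$
For $i\notin B$ this holds because $w_i(t)\le\frac1d\le\frac12$. For $i\in B$ we have $k=d-1\ge2$ and $\frac1t\le\frac1d\le w_i(t)\le w_i<\frac1k\le\frac12$.

**Step 2: the two functions.** *They carry the two sides of Theorem 2.* Put
$$M(t)=\prod_{i=0}^n\Big(\frac1{w_i(t)}-1\Big),\qquad Q(t)=N!\sum_{\nu\in\mathbb Z_{>0}^E}t\Big(1-\sum_E\nu_iw_i(t)\Big)_+ .$$
Exactly as in Section 1, $M(d)=(d-1)^N$, $M(t_1)=\prod(a_i-1)$, $Q(d)=d(d-1)\cdots(d-n)$ and $Q(t_1)\ge N!\,P$.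

**Step 3: the case $t_1=d$.** Then all weights are $\ge1/d$. Under (C2) we have $w_{\ell(i)}\le1-kw_i<1/d$, so (C2) is excluded; under (C1) all $w_i=1/d$. In that case $N!\,P=N!\binom dN$ and $\prod(a_i-1)=(d-1)^N$, so equality holds in Theorem 2. Conversely, if all $w_i=1/d$, then $t_1=d$.

**Step 4: the case $t_1>d$.** *We reduce to a comparison of derivatives.* Each $w_i(\cdot)$ is continuous and piecewise smooth. By (2) only the finitely many $\nu$ with $\sum\nu_i<t_1$ contribute to $Q$. Hence $M$ and $Q$ are Lipschitz on $[d,t_1]$ and are the integrals of their derivatives. If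
$$Q'(t)<M'(t)\quad\text{for almost every }t\in(d,t_1),\tag{3}$$
then $N!\,P\le Q(t_1)<Q(d)+M(t_1)-M(d)$, which is Theorem 2 with strict inequality. **It remains to prove (3).**

**Example.** For weights $(\frac25,\frac15,\frac15,\frac15)$ take $d=3$, $k=2$, $\ell(0)=1$. For $3\le t\le5$, $w_1=w_2=w_3=\frac1t$ and $w_0(t)=\frac{t-1}{2t}$. The pair $(0,1)$ contributes $\big(\frac{2t}{t-1}-1\big)(t-1)=t+1$ to $M$, so $M=(t+1)(t-1)^2$ with $M(3)=16$, $M(5)=96$. In $Q=24\sum\big(t-\frac{\nu_0(t-1)}2-\nu_1-\nu_2\big)_+$ only $\nu=(1,1,1)$ contributes, so $Q=12(t-3)$ and $Q(5)=24=24\,p_g$. Indeed $Q'=12<20\le(t-1)(3t+1)=M'$.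

## 6. The two derivatives, split over the moving indices

Fix $t\in(d,t_1)$ different from the finitely many breakpoints $a_i$ ($i\notin B$) and $s_i$ ($i\in B$). Write $w=1/t<\frac12$, and **write $w_i$ for $w_i(t)$ from now on**.

* $A$ is the set of $i\notin B$ whose original weight is $<1/t$ (*active*). Then $n\in A$, and $w_l=w$, $\dot w_l=-w^2$ for $l\in A$.
* $L=\{i\in B:t<s_i\}$ (*locked*). For $i\in L$, $\ell(i)\in A$, $w_i=(1-w)/k$ and $\dot w_i=w^2/k$. We also call $l=\ell(i)$ locked and write $i=i(l)$; since $\ell$ is injective, $i(l)$ is unique.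
* All other weights are locally constant.

**The derivative of $Q$.** For a Lipschitz function $g$, almost everywhere $(g_+)'=g'$ where $g>0$ and $(g_+)'=0$ elsewhere (where $g\le0$ and $g_+$ is differentiable, $g_+$ has a minimum). Apply this to $g=t(1-\sum_E\nu_iw_i)$, using $tw^2=w$. For almost every $t$,
$$Q'=N!\sum_{\nu:\,\sum_E\nu_iw_i<1}D_\nu,\qquad D_\nu=\Big(1-\sum_E\nu_iw_i\Big)+w\Big(\sum_{l\in A\setminus n}\nu_l-\sum_{i\in L}\frac{\nu_i}k\Big).\tag{4}$$

**The derivative of $M$.** An unlocked active index contributes the factor $t-1$, with derivative $1$. A locked pair contributes $\big(\frac{kt}{t-1}-1\big)(t-1)=(k-1)t+1$, with derivative $k-1$. So $M'=\sum_{l\in A}M_l$ with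
$$M_l=\prod_{j\ne l}\Big(\frac1{w_j}-1\Big)\ (l\text{ unlocked}),\qquad M_l=(k-1)\prod_{j\ne l,\,i(l)}\Big(\frac1{w_j}-1\Big)\ (l\text{ locked}).$$

**Matching pieces of $Q'$.** Write $[\,\cdot\,]$ for $1$ if the statement holds and $0$ otherwise. Then $Q'=\sum_{l\in A}Q_l$ with $Q_l=N!\sum_\nu D_{\nu,l}$ over the same $\nu$ as in (4), where
$$D_{\nu,l}=w\Big(\nu_l-[l\text{ locked}]\frac{\nu_{i(l)}}k\Big)\ (l\ne n),\qquad D_{\nu,n}=\Big(1-\sum_E\nu_jw_j\Big)-[n\text{ locked}]\,\frac{w\,\nu_{i(n)}}k .$$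
These add up to $D_\nu$, because each $i\in L$ is $i(l)$ for exactly one $l\in A$.

## 7. Bounds for the pieces

**Lemma 3.** Let $l\in A$. Put $\omega_j=w_j$ for $j\ne l$, except $\omega_{i(l)}=1/k$ if $l$ is locked, and $c_l=\prod_{j\ne l}\omega_j^{-1}$. Then all $\omega_j\in[w,\frac12]$, $M_l=c_l\prod_{j\ne l}(1-\omega_j)$, and
$$Q_l\le c_l\Big(1+\tfrac w2-\tfrac12\sum_{j\in E\setminus l}\omega_j\Big)_+^N\ (l\ne n),\qquad Q_n\le c_n\Big(1-\tfrac12\sum_{j\in E}\omega_j\Big)_+^N .$$

*Proof.* The bounds on $\omega_j$ are (2); if $l$ is locked then $k\ge2$ and $w<\frac1d<\frac1k\le\frac12$. The formula for $M_l$ is immediate, since $\frac1{1/k}-1=k-1$. For $l\ne n$ note that $\omega_n=w$, as $n\notin B$ is never of the form $i(l)$.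

**$l\ne n$ unlocked.** *We sum over $\nu_l$ by hand and over the rest by Lemma 1.* Fix $\nu_j$ for $j\in E\setminus l$ and let $\sigma=1-\sum_{E\setminus l}\nu_jw_j$. Only $\sigma>0$ matters; put $s=\sigma/w$. The condition is $\nu_l<s$, and with $r\le s$ the number of admissible $\nu_l$,
$$\sum_{1\le\nu_l<s}\nu_l=\tfrac12r(r+1)\le\tfrac12s(s+1)\le\tfrac12\big(s+\tfrac12\big)^2 .$$
Hence $Q_l\le N!\,w\cdot\frac1{2w^2}\sum_{\nu}\big(1+\frac w2-\sum_{E\setminus l}\nu_jw_j\big)_+^2$. Lemma 1 with $e=2$, $|J|=n-1$ contributes the constant $\frac{2}{(n+1)!}$, so the total constant is $\frac1w\prod_{E\setminus l}\omega_j^{-1}=c_l$, and the exponent is $n+1=N$.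

**$l\ne n$ locked, $i=i(l)$.** *The negative term $-\nu_i/k$ turns the weight of $i$ from $(1-w)/k$ into $1/k$.* Fix $\nu_j$ for $j\in E\setminus\{i,l\}$ and $p=\nu_i$. Put $c=p/k$, $\sigma=1-\sum_{E\setminus\{i,l\}}\nu_jw_j$, $y=(\sigma-c)/w$. The condition $\frac{p(1-w)}k+\nu_lw<\sigma$ reads $\nu_l<y+c$, and $D_{\nu,l}=w(\nu_l-c)$. If $y\le0$, all terms $\nu_l-c$ are negative, so the sum over $\nu_l$ is $\le0$. If $y>0$, then $c<\sigma\le1$. With $q$ the number of admissible $\nu_l$, $0\le q\le y+c$, the sum of $\nu_l-c$ is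
$$\tfrac12q(q+1-2c)=\tfrac12\Big[\big(q+\tfrac12-c\big)^2-\big(\tfrac12-c\big)^2\Big]\le\tfrac12\big(y+\tfrac12\big)^2,$$
because $-(y+\frac12)\le-\frac12\le q+\frac12-c\le y+\frac12$. So $Q_l\le N!\,w\cdot\frac1{2w^2}\sum_{p,\nu_j}\big(1+\frac w2-\frac pk-\sum\nu_jw_j\big)_+^2$. Apply Lemma 1 with $e=2$, $|J|=n-1$, where $\omega_i=1/k$.

**$l=n$ unlocked.** Here $Q_n=N!\sum_{\nu}\big(1-\sum_E\nu_jw_j\big)_+$. Apply Lemma 1 with $e=1$, $|J|=n$.

**$l=n$ locked, $i=i(n)$.** With $p=\nu_i$ and $\sigma=1-\sum_{E\setminus i}\nu_jw_j$,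
$$D_{\nu,n}=\sigma-\frac{p(1-w)}k-\frac{wp}k=\sigma-\frac pk\le\Big(\sigma-\frac pk\Big)_+ .$$
Apply Lemma 1 with $e=1$, $|J|=n$ and $\omega_i=1/k$. $\square$

To compare these bounds with $M_l$ we need one elementary inequality. The function $\ln(1-z)$ is concave and equals $-z\ln4$ at $z=0$ and $z=\frac12$; so $1-z\ge4^{-z}$ on $[0,\frac12]$. Hence for finitely many $z_j\in[0,\frac12]$ with sum $Z$, and $N\ge3$,
$$\Big(1-\frac Z2\Big)_+^N\le e^{-NZ/2}\le4^{-Z}\le\prod_j(1-z_j),\tag{5}$$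
since $\frac N2\ge\frac32>\ln4$. The middle inequality is strict if $Z>0$.

**Lemma 4.** For every $n\ge3$: $Q_n<M_n$.

*Proof.* Put $S=\sum_E\omega_j>0$. By Lemma 3 and (5), $Q_n\le c_n(1-\frac S2)_+^N<c_n\prod_E(1-\omega_j)=M_n$. $\square$

## 8. The case $n\ge4$: term by term

*We show $Q_l<M_l$ for each $l\in A$, $l\ne n$; with Lemma 4 this gives (3).* Put $q=1-w\in(0,1)$ and write $\omega_j=w+qz_j$ for $j\in E\setminus l$. Since $w\le\omega_j\le\frac12$, we have $0\le z_j\le\frac{1/2-w}{1-w}\le\frac12$, and $1-\omega_j=q(1-z_j)$. With $Z=\sum z_j$ ($n-1$ terms),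
$$1+\tfrac w2-\tfrac12\sum_{E\setminus l}\omega_j=1-\tfrac{n-2}2w-\tfrac{qZ}2=q\Big(1-\frac Z2\Big)-\frac{(n-4)w}2\le q\Big(1-\frac Z2\Big).\tag{6}$$
By (5), the $N$-th power of the positive part is at most
$$q^N\prod(1-z_j)<q^n\prod(1-z_j)=(1-w)\prod_{j\in E\setminus l}(1-\omega_j)=\prod_{j\ne l}(1-\omega_j).$$
Lemma 3 gives $Q_l<M_l$. Summing over $A$ gives $Q'<M'$, which proves Theorem 2 for $n\ge4$.

**Where $n\ge4$ was used.** Only in the last step of (6). For $n=3$ the splitting is really too weak. Take weights $(\frac14,\frac1{10},\frac1{10},\frac1{10})$ and $d=4$. As $t\to4^+$ three indices are active, all $\omega_j\to\frac14$, and all $c_l\to64$. Divided by $64$, the bounds of Lemma 3 tend to $2\cdot(\frac78)^4+(\frac58)^4=\frac{5427}{4096}$, while $M'/64$ tends to $3\cdot(\frac34)^3=\frac{5184}{4096}$. So for $t$ close to $4$ even the sum of the bounds is larger than $M'$. For $n=3$ we keep $D_\nu$ in one piece.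

## 9. The case $n=3$: active indices counted together

Let $N=4$ and $I=\{0,1,2,3\}\setminus A$. Then $I\ne\emptyset$: under (C1) an index with original weight $1/d>1/t$ is inactive (this is the one place where the extra hypothesis for $n=3$ is used), and under (C2) $\emptyset\ne B\subset I$. So $m=|A|\in\{1,2,3\}$ and $L\subset I$. Put
$$x=\frac1w\Big(1-\sum_I\nu_iw_i\Big),\qquad c=\sum_L\frac{\nu_i}k .$$
Since $E=I\cup(A\setminus n)$, (4) gives $D_\nu=w\big(x-\sum_{A\setminus n}\nu_l\big)+w\big(\sum_{A\setminus n}\nu_l-c\big)=w(x-c)$. The active variables cancel from $D_\nu$ and enter only through a count: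
$$Q'=24\,w\sum_{\nu\in\mathbb Z_{>0}^I,\ x>0}(x-c)\cdot\#\Big\{(\nu_l)\in\mathbb Z_{>0}^{A\setminus n}:\sum\nu_l<x\Big\}.\tag{7}$$
Terms with $x-c\le0$ contribute $\le0$ and may be dropped. Put $T=t-1$ and $q=1-w$, so $qt=T$. If $L\ne\emptyset$, then $k=d-1\ge2$ and $T>d-1=k$.

As $|L|\le|I|=4-m$, the cases are: $m=1$; $m=2$ with $|L|=0,1,2$; $m=3$ with $|L|=0,1$. For $m=2$ the count in (7) is the number of positive integers $<x$, hence $\le x$. For $m=3$ it is the number of pairs of positive integers with sum $<x$. This is at most $\binom{\lfloor x\rfloor}2$, hence at most $\frac12x(x-1)$ for $x\ge1$, and it is zero for $x<1$.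

**Case $m=1$.** Here $A=\{n\}$, $Q'=Q_n$, $M'=M_n$, and Lemma 4 applies.

**Case $m=2$, $L=\emptyset$.** Let $I=\{u,v\}$; now $c=0$. By (7) and Lemma 1 with $e=|J|=2$,
$$Q'\le24wt^2\sum(1-\nu_uw_u-\nu_vw_v)_+^2\le24wt^2\cdot\frac2{24}\cdot\frac{\big(1-\frac{w_u+w_v}2\big)^4}{w_uw_v}=\frac{2t}{w_uw_v}\Big(1-\frac{w_u+w_v}2\Big)^4 .$$
From $M=(t-1)^2\big(\frac1{w_u}-1\big)\big(\frac1{w_v}-1\big)$ we get $M'=\frac{2t}{w_uw_v}\,q(1-w_u)(1-w_v)$. Write $w_u=w+qz_u$, $w_v=w+qz_v$, $Z=z_u+z_v$; as in Section 8, $z_u,z_v\in[0,\frac12]$. Then $1-\frac{w_u+w_v}2=q(1-\frac Z2)$, and by (5) $q^4(1-\frac Z2)^4<q^3(1-z_u)(1-z_v)=q(1-w_u)(1-w_v)$. So $Q'<M'$.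

**Case $m=2$, $|L|=1$.** Let $I=\{u,v\}$ with $u\in L$, and put $p=\nu_u$, $c=p/k$, $\tau=1-\nu_vw_v$, $y=t(\tau-c)$.

*Bounding $Q'$.* Since $w_u=(1-w)/k$, $x=t(\tau-c+wc)=y+c$. So $x-c=y$, and only $y>0$ matters, which requires $\tau>0$. From $c=\tau-wy$ we get $x=qy+\tau$. The count is $\le x$, so
$$Q'\le24w\sum_{\nu_v:\,\tau>0}\ \sum_p\Big[qt^2\big(\tau-\tfrac pk\big)_+^2+t\,\tau\,\big(\tau-\tfrac pk\big)_+\Big].$$
Put $\tau'=\tau-\frac1{2k}$. By Lemma 1 the inner sum is at most $k\big[\frac{qt^2}3\tau_+'^{\,3}+\frac t2\,\tau\,\tau_+'^{\,2}\big]$, and $\tau\,\tau_+'^{\,2}=\tau_+'^{\,3}+\frac1{2k}\tau_+'^{\,2}$. Now sum over $\nu_v$ by Lemma 1: with $\xi=1-\frac1{2k}-\frac{w_v}2\ge\frac12$, the sums of $\tau_+'^{\,3}$ and $\tau_+'^{\,2}$ are at most $\frac{\xi^4}{4w_v}$ and $\frac{\xi^3}{3w_v}$. Hence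
$$Q'\le\frac{24wk}{w_v}\Big[\frac{qt^2\xi^4}{12}+\frac{t\xi^4}8+\frac{t\xi^3}{12k}\Big]=\frac k{w_v}\Big[(2T+3)\xi^4+\frac{2\xi^3}k\Big].$$

*Comparing with $M'$.* The locked pair contributes $(k-1)t+1=(k-1)T+k$ and the other active index $T$. So $M=\big(\frac1{w_v}-1\big)T\big((k-1)T+k\big)$ and $M'=\frac{1-w_v}{w_v}[2(k-1)T+k]$. With $\alpha=\frac1k\le\frac12$ we need
$$(2T+3)\xi^4+2\alpha\xi^3<(1-w_v)\,[2(1-\alpha)T+1].$$
The right side minus the left side is affine in $T$ with slope $2[(1-w_v)(1-\alpha)-\xi^4]$. By (5), applied to $w_v,\alpha\in[0,\frac12]$ with $\xi=1-\frac{w_v+\alpha}2$, the slope is positive. As $T>k=1/\alpha$, it suffices to check $T=1/\alpha$. After multiplication by $\alpha$ this reads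
$$(2+3\alpha)\xi^4+2\alpha^2\xi^3<(1-w_v)(2-\alpha).$$
Let $\xi_0=1-\frac\alpha2$. Then $\xi\le\xi_0(1-\frac{w_v}2)$. For $0\le s\le\frac12$ we have $1-s-(1-\frac s2)^3=s\big(\frac12-\frac34s+\frac18s^2\big)\ge0$, since the bracket is decreasing in $s$ and equals $\frac5{32}$ at $s=\frac12$; hence also $(1-\frac s2)^4\le1-s$. So $\xi^e\le\xi_0^e(1-w_v)$ for $e=3,4$, and it suffices that $(2+3\alpha)\xi_0^4+2\alpha^2\xi_0^3<2-\alpha$. Since $(2+3\alpha)(1-\frac\alpha2)+2\alpha^2=2+2\alpha+\frac{\alpha^2}2=\frac12(2+\alpha)^2$,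
$$(2+3\alpha)\xi_0^4+2\alpha^2\xi_0^3=\frac{(2-\alpha)^3}8\cdot\frac{(2+\alpha)^2}2=(2-\alpha)\Big(1-\frac{\alpha^2}4\Big)^2<2-\alpha .$$

**Case $m=2$, $|L|=2$.** Now $I=L$. Let $r$ be the sum of the two $\nu_i$, $c=r/k$, $y=t(1-c)$. As before $x=y+c$, $x-c=y$, and $c=1-wy$ gives $x=qy+1$. Only $r<k$ matters. There are $r-1$ pairs with sum $r$. With $j=k-r\in\{1,\dots,k-2\}$ we have $y=tj/k$ and $r-1=k-1-j$. With $K=k-1$,
$$\sum_{j=1}^{K-1}(K-j)j=\frac{K(K^2-1)}6,\qquad\sum_{j=1}^{K-1}(K-j)j^2=\frac{K^2(K^2-1)}{12},$$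
and $K^2-1=k(k-2)$. Hence
$$Q'\le24w\sum_{j=1}^{k-2}(k-1-j)\Big[\frac{qt^2j^2}{k^2}+\frac{tj}k\Big]=\frac{2T(k-1)^2(k-2)}k+4(k-1)(k-2).$$
Both active indices are locked, so $M=((k-1)t+1)^2$ and $M'=2(k-1)[(k-1)T+k]$. Therefore, using $T>k$,
$$\frac{M'-Q'}{2(k-1)}\ge(k-1)T\Big[1-\frac{k-2}k\Big]+k-2(k-2)=\frac{2(k-1)T}k+4-k>2(k-1)+4-k=k+2>0 .$$

**Case $m=3$, $|L|=1$.** Now $I=L=\{u\}$, $p=\nu_u$, $c=p/k$, $x=t(1-c)+c$, and $x-c=t(1-c)$. Only $p<k$ matters. With $j=k-p$ we have $x=1+\frac{jT}k\ge1$, and the count is at most $\frac12x(x-1)$. So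
$$Q'\le24w\sum_{j=1}^{k-1}\frac{tj}k\cdot\frac12\Big(1+\frac{jT}k\Big)\frac{jT}k=12\sum_{j=1}^{k-1}\frac jk\Big(1+\frac{jT}k\Big)\frac{jT}k .$$
With $\sum_{j<k}j^2=\frac{(k-1)k(2k-1)}6$ and $\sum_{j<k}j^3=\frac{(k-1)^2k^2}4$ the right side equals $(k-1)\big[\frac{2(2k-1)T}k+\frac{3(k-1)T^2}k\big]$. On the other side $M=T^2((k-1)T+k)$, so $M'=3(k-1)T^2+2kT$. The $T^2$ terms differ by $3(k-1)T^2\big(1-\frac{k-1}k\big)=\frac{3(k-1)T^2}k$, and $2k-\frac{2(k-1)(2k-1)}k=-2k+6-\frac2k$. With $T>k$,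
$$M'-Q'\ge T\Big\{\frac{3(k-1)T}k-2k+6-\frac2k\Big\}>T\Big\{k+3-\frac2k\Big\}>0 .$$

**Case $m=3$, $L=\emptyset$.** Let $I=\{u\}$, so $c=0$ and $x=t(1-\nu_uw_u)$.

*Bounding $Q'$.* Each term (factor $x$ times count) of (7) is at most $h(x)$, where $h(x)=\frac12(x^3-x^2)$ for $x\ge1$ and $h(x)=0$ for $x<1$. This $h$ is continuous, nonnegative and convex: on $x>1$ we have $h''=\frac12(6x-2)>0$, and the slope jumps from $0$ to $\frac12$ at $x=1$. Apply Lemma 1 to $s\mapsto h(ts)$ with $\theta=1$, $\omega=w_u$. Let $b=1-\frac{w_u}2\ge\frac34$ and $X=bt>1$. Then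
$$Q'\le\frac{24w}{w_ut}\int_1^Xh=\frac{w^2}{w_u}(3X^4-4X^3+1),\qquad M'=\frac{3(t-1)^2(1-w_u)}{w_u},$$
where we used $\int_1^Xh=\frac1{24}(3X^4-4X^3+1)$ and $M=(t-1)^3\big(\frac1{w_u}-1\big)$.

*A two-variable inequality.* Divide by $t^2/w_u$. With $X=b/w$ the bound for $Q'$ becomes $3b^4-4b^3w+w^4=(b-w)^2(3b^2+2bw+w^2)$. Put $h_0=\frac{w_u}2$, so $b=1-h_0$ and $0<w\le2h_0\le\frac12$. We need
$$(b-w)^2(3b^2+2bw+w^2)<3(1-w)^2(1-2h_0).$$
Since $(1-w)(1-h_0-h_0w)=1-w-h_0(1-w^2)\ge b-w>0$, it suffices that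
$$\varphi(w):=(1-h_0-h_0w)^2\big(b^2+\tfrac23bw+\tfrac13w^2\big)<1-2h_0 .$$

*The function $\varphi$ is nondecreasing on $[0,2h_0]$.* There
$$(\ln\varphi)'=\frac{\frac23(b+w)}{b^2+\frac23bw+\frac13w^2}-\frac{2h_0}{1-h_0-h_0w}\ge\frac2{3(1-h_0)}-\frac{2h_0}{(1+h_0)(1-2h_0)}\ge0 .$$
The first fraction is $\ge\frac2{3b}$ because $b(b+w)\ge b^2+\frac23bw+\frac13w^2$, which follows from $\frac13bw\ge\frac13w^2$, true as $b\ge w$. For the second, $1-h_0-h_0w\ge1-h_0-2h_0^2=(1+h_0)(1-2h_0)$. The last inequality is $1-h_0-2h_0^2\ge3h_0(1-h_0)$, i.e. $1-4h_0+h_0^2\ge0$, true for $h_0\le\frac14$.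

*The endpoint.* At $w=2h_0$ the second factor of $\varphi$ is $(1-h_0)^2+\frac43h_0(1-h_0)+\frac43h_0^2=1-\frac23h_0+h_0^2$, and $(1+h_0)^2(1-2h_0)=1-3h_0^2-2h_0^3$. So
$$\varphi(w)\le\varphi(2h_0)=(1-2h_0)\,(1-3h_0^2-2h_0^3)\big(1-\tfrac23h_0+h_0^2\big)<1-2h_0,$$
since the last two factors lie in $(0,1)$ for $0<h_0\le\frac14$.

All cases are done, so (3) holds for $n=3$. This proves Theorem 2, and by Section 4 it proves Theorem 1 for all $n\ge3$. With the Xu–Yau theorem for $n=2$, **Theorem 1, Yau's conjecture, holds for all $n\ge2$.** $\blacksquare$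

## 10. Real simplices, a sharper constant for $n\ge4$, and plane curves

**Real simplices.** Theorem 2 involves neither rationality nor a singularity. For $N\ge5$, an integer $d\ge2$ and arbitrary real $a_0,\dots,a_n\ge d$, case (C1) says
$$N!\,\#\Big\{\nu\in\mathbb Z_{>0}^N:\sum\frac{\nu_i}{a_i}\le1\Big\}\le\prod(a_i-1)-(d-1)^N+d(d-1)\cdots(d-n),$$
with equality iff all $a_i=d$. For $N=4$ the same holds if $\min a_i=d$.

**Theorem 3 (sharpened inequality).** Let $n\ge4$, let $f$ be non-degenerate weighted homogeneous, let $w_{\min}$ be its smallest weight, and let $\rho=(1-w_{\min})\,e^{-(n+1)(n-4)w_{\min}/2}<1$. Then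
$$(n+1)!\,p_g(f)\le\rho\,\big[\mu(f)-(v(f)-1)^{n+1}\big]+v(f)(v(f)-1)\cdots(v(f)-n).$$

*Proof.* In the case $d=2$, $a_0<2$ (Step 3 of the reduction) we have $p_g=0$, and the right side is $\rho(\mu-1)\ge0$. Otherwise the hypotheses of Theorem 2 hold, and we use the path of Section 5. Put $\rho(w)=(1-w)e^{-N(n-4)w/2}$.

**Step 1: $Q_l\le\rho(w)M_l$ for $l\in A$, $l\ne n$.** *We keep the term discarded in (6).* As $q\le1$, $q(1-\frac Z2)-\frac{(n-4)w}2\le q\big(1-\frac Z2-\frac{(n-4)w}2\big)$. The $N$-th power of the positive part is at most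
$$q^Ne^{-NZ/2}e^{-N(n-4)w/2}\le q\,e^{-N(n-4)w/2}\cdot q^n\prod(1-z_j)=\rho(w)\prod_{j\ne l}(1-\omega_j),$$
and Lemma 3 applies.

**Step 2: $Q_n\le\rho(w)M_n$.** Put $S=\sum_E\omega_j\ge nw$. Then $(1-\frac S2)_+^N\le e^{-NS/2}=e^{-(N/2-\ln4)S}\,4^{-S}\le e^{-(N/2-\ln4)S}\prod_E(1-\omega_j)$, and $e^{-(N/2-\ln4)S}\le e^{-(N/2-\ln4)nw}$. Moreover
$$e^{-(N/2-\ln4)nw}\le4^{-w}e^{-N(n-4)w/2}\le\rho(w).$$
The first inequality is equivalent to $(n+1)\ln4\le2N$, i.e. $\ln4\le2$; the second is $4^{-w}\le1-w$ on $[0,\frac12]$.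

**Step 3: integration.** The function $\rho(w)$ decreases in $w$, and $w=1/t\ge1/t_1=w_{\min}$ along the path. All $M_l>0$, so $Q'\le\rho(w_{\min})M'$ almost everywhere. Integrating over $[d,t_1]$ gives $N!\,p_g\le Q(t_1)\le Q(d)+\rho\,(M(t_1)-M(d))$. $\square$

**Plane curves.** The equality statement of Theorem 1 does not extend to $n=1$ with the lattice count (which is $\delta$) in place of $p_g$. For $x^2+y^4$, with weights $(\frac12,\frac14)$, the positive solutions of $\frac{\nu_1}2+\frac{\nu_2}4\le1$ are $(1,1)$ and $(1,2)$, so the count is $2$. Here $\mu=3$, $v=2$, and $2!\cdot2=4=3-1+2$, so equality holds. But $x^2+y^4=0$ consists of two tangent smooth branches. A homogeneous polynomial of degree $2$ in two variables defines two transverse lines or a double line, so this germ is not defined by a homogeneous polynomial. Hence $n\ge2$ is the full range for the characterization of equality.
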